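# Lipschitz free $p$-spaces over sets of integers: only two isomorphism types

## A guess: something should lie between $\ell_p$ and $\mathcal F_p(\mathbb N)$

Fix $0<p<1$. To every infinite set $\mathcal N\subset\mathbb N$ one attaches a quasi-Banach space $\mathcal F_p(\mathcal N)$, its Lipschitz free $p$-space. Very sparse sets, such as the powers of two, give $\ell_p$. The full set gives $\mathcal F_p(\mathbb N)$, which is a different space. The question, taken from the paper "Structure of the Lipschitz free $p$-spaces", is whether some infinite $\mathcal N\subset \mathbb N$ gives a third one, isomorphic neither to $\ell_p$ nor to $\mathcal F_p(\mathbb N)$.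

The answer one would first guess is **yes**. There are uncountably many sets $\mathcal N$, with all degrees of sparseness, and it seems unlikely that they produce just two spaces. Before testing the guess, let us say what the objects are. Scalars are real, and $\mathbb N=\{0,1,2,\dots\}$.

**Definition ($p$-Banach space).** Let $0<p\le1$. A $p$-Banach space is a complete quasi-Banach space whose quasi-norm satisfies $\|x+y\|^p\le\|x\|^p+\|y\|^p$. The basic example is $\ell_p$; every Banach space is also one.

**Definition (Lipschitz free $p$-space).** Let $(\mathcal M,d,0)$ be a pointed metric space. $\mathcal F_p(\mathcal M)$ is the unique $p$-Banach space with the following properties. There is an isometric embedding $\delta=\delta_{\mathcal M}:\mathcal M\to\mathcal F_p(\mathcal M)$ with $\delta(0)=0$. For every $p$-Banach space $X$ and every Lipschitz $f:\mathcal M\to X$ with $f(0)=0$ there is a unique bounded linear $T_f:\mathcal F_p(\mathcal M)\to X$ with $T_f\circ\delta=f$, and $\|T_f\|=\mathrm{Lip}(f)$.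

Equivalently, $\mathcal F_p(\mathcal M)$ is the completion of the span of $\{\delta(x)\}$, with $\delta(0)=0$, under the largest $p$-norm such that $\|\delta(x)-\delta(y)\|\le d(x,y)$.

*Example.* For $\mathcal M=\{0,1,2\}$ write $v=a\,\delta(1)+b\,(\delta(2)-\delta(1))$. Then
$$\|v\|^p=\inf_{t\in\mathbb R}\big(|a-t|^p+|b-t|^p+2^p|t|^p\big).$$
Indeed $v=(a-t)\delta(1)+(b-t)(\delta(2)-\delta(1))+t\,\delta(2)$, so every admissible $p$-norm is at most the right side. The right side is itself the $p$-th power of a $p$-norm (the infimum is attained, so it vanishes only for $v=0$), and it is admissible. For $p=1$ the choice $t=0$ is optimal and we see $\ell_1^2$. For $p<1$ and $a=b=1$ the choice $t=1$ gives $2^p<2$: the long step $\delta(2)-\delta(0)$ is cheaper than the two short steps together. This is the whole difference between $p<1$ and $p=1$.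

The following are given as known. For $0<p<1$, $\mathcal F_p(\mathbb N)$ is not isomorphic to $\ell_p$. For every $\mathcal N\subset\mathbb N$, $\mathcal F_p(\mathcal N)$ is complemented in $\mathcal F_p(\mathbb N)$. If $\mathcal N$ contains arbitrarily long chains of consecutive integers, then $\mathcal F_p(\mathcal N)\simeq\mathcal F_p(\mathbb N)$. Only the first fact will be used, and only to tell the two types apart.

Now the tests.

**Even numbers.** $2\mathbb N$ has no two consecutive integers. But $x\mapsto 2x$ multiplies all distances by $2$, so $\mathcal F_p(2\mathbb N)$ is isometric to $\mathcal F_p(\mathbb N)$. Chains of consecutive integers are therefore not the right criterion: it must not change under scaling.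

**Squares.** In $\{n^2\}$ the gaps tend to infinity. Still, the points $n^2,(n+1)^2,\dots,(n+k)^2$ have consecutive distances between $2n+1$ and $2n+2k-1$. If $2n+1\ge 2k-2$, these differ by a factor at most $2$, so up to scaling and distortion $2$ the stretch is $\{0,1,\dots,k\}$. The squares contain distorted copies of all chains, which makes them look like $\mathbb N$.

**Powers of two.** Let $\mathcal P=\{2^k:k\ge0\}$ with base point $1$, and let $f(2^k)=\sum_{j<k}2^je_j\in\ell_p$. For $i<k$ we have $2^k-2^i\ge2^{k-1}$, so
$$\|f(2^k)-f(2^i)\|^p=\sum_{j=i}^{k-1}2^{jp}\le\frac{2^{(k-1)p}}{1-2^{-p}}\le\frac{(2^k-2^i)^p}{1-2^{-p}} .$$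
Thus $f$ induces $T:\mathcal F_p(\mathcal P)\to\ell_p$. In the other direction, $Se_j=2^{-j}(\delta(2^{j+1})-\delta(2^j))$ defines an operator of norm at most $1$, because the target is a $p$-Banach space and $\|Se_j\|=1$. On generators $TS=\mathrm{Id}$, and $ST=\mathrm{Id}$ by telescoping. So $\mathcal F_p(\mathcal P)\simeq\ell_p$.

**Sums of distinct powers of three.** A candidate for a third space should have many points at every scale, but no long stretch of comparable gaps. Take
$$\mathcal C=\Big\{\sum_i\varepsilon_i3^i:\ \varepsilon_i\in\{0,1\},\text{ finitely many }\varepsilon_i\neq0\Big\}=\{0,1,3,4,9,10,12,13,27,\dots\}.$$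
It has $2^k$ elements below $3^k$. It contains no three consecutive integers: of any three, one has last ternary digit $2$. We now look at this set closely.

## Where the basis of increments breaks

For the powers of two we used the normalized increments between neighbors as a basis. Try this for a general $\mathcal N=\{n_0<n_1<\dots\}$ with gaps $g_j=n_{j+1}-n_j$, setting $f(n_k)=\sum_{j<k}g_je_j$. The map $e_j\mapsto g_j^{-1}(\delta(n_{j+1})-\delta(n_j))$ always extends to an operator on $\ell_p$ of norm at most $1$. The increments are equivalent to the unit vector basis of $\ell_p$ only if $f$ is Lipschitz, that is, only if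
$$\sum_{i\le j<k}g_j^p\le C\Big(\sum_{i\le j<k}g_j\Big)^p\qquad(i<k).$$
For $p=1$ this always holds, with $C=1$. For $\mathcal N=\mathbb N$ it says $k-i\le C(k-i)^p$, which is false for $p<1$.

What happens for $\mathcal C$? Let $s_k=(3^k-1)/2$, the largest element with $k$ digits. Consider neighbors in $\mathcal C$ whose highest differing digit is at position $j$. Below position $j$ the smaller one has all ones and the larger one all zeros, so the gap is $3^j-(3^j-1)/2=(3^j+1)/2$. In $[0,s_k]$ there are $2^{k-1-j}$ such gaps, one for each choice of the digits above $j$. Hence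
$$\|f(s_k)-f(0)\|^p=\sum_{j=0}^{k-1}2^{k-1-j}\Big(\frac{3^j+1}2\Big)^p,\qquad |s_k-0|^p\le 2^{-p}3^{kp}.$$
If $3^p<2$, the term $j=0$ alone is $2^{k-1}$, and $2^{k}/3^{kp}\to\infty$. If $3^p=2$, the sum is at least $2^{-p}k2^{k-1}$, and its quotient by $2^{-p}3^{kp}=2^{-p}2^k$ is at least $k/2$. So for $p\le\log2/\log3$ the increments are not equivalent to the basis of $\ell_p$. The walk from $0$ to $s_k$ along neighbors crosses too many small gaps.

This could suggest that $\mathcal C$ is the intermediate set. It is not; only the walk was badly chosen.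

**Walking along a tree.** For $z\in\mathcal C\setminus\{0\}$ let $v(z)$ be the position of the lowest nonzero ternary digit, and let $\pi(z)=z-3^{v(z)}$ be $z$ with that digit erased. Starting at $x$ and applying $\pi$ repeatedly we reach $0$. Let $c(x)$ be the set of nonzero points visited, $x$ included if $x\ne 0$. Put
$$h(x)=\sum_{z\in c(x)}3^{v(z)}e_z\in\ell_p(\mathcal C\setminus\{0\}).$$
Along the walk $v$ increases strictly, so every value of $v$ occurs at most once in $c(x)$. If the highest differing digit of $x\neq y$ is at position $k$, then a visited point $z\in c(x)$ with $v(z)>k$ depends only on the digits above $k$. Such a point is visited from $y$ too. Therefore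
$$\|h(x)-h(y)\|^p\le2\sum_{j\le k}3^{jp}\le\frac{2\cdot3^{kp}}{1-3^{-p}},\qquad |x-y|\ge\frac{3^k+1}2\ge\frac{3^k}2,$$
and $h$ is Lipschitz. Let $T$ be the induced operator, with base point $0$, and let $Se_z=3^{-v(z)}(\delta(z)-\delta(\pi(z)))$, of norm $1$. Since $c(z)=\{z\}\cup c(\pi(z))$, we get $TSe_z=e_z$. Summing $\delta(z)-\delta(\pi(z))$ along the walk gives $ST\delta(x)=\delta(x)$. So $\mathcal F_p(\mathcal C)\simeq\ell_p$ for every $p$.

The walk takes one step per scale, so a geometric series controls its cost. It works because $x$ and $y$ are separated by a gap comparable to $|x-y|$. The squares show the opposite behavior: long intervals in which all gaps are relatively small. These two behaviors are complementary, and this turns the guess around.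

## The gap ratio and the two theorems

**Definition (gap function, gap ratio).** Let $A\subset\mathbb R$ be nonempty and closed, $x,y\in A$, $x\ne y$. Let $G(x,y)=G_A(x,y)$ be the length of the longest connected component of $[\min(x,y),\max(x,y)]\setminus A$, and $0$ if there is none. Put
$$K(A)=\sup_{x<y,\ x,y\in A}\frac{y-x}{G(x,y)}\in[1,\infty],\qquad\text{with ratio }\infty\text{ if }G(x,y)=0.$$

For $\mathcal N\subset\mathbb N$, $G(x,y)$ is the largest difference of consecutive elements of $\mathcal N\cap[x,y]$.

*Examples.* (1) $K(2\mathbb N)=\infty$: $G=2$ on all pairs $0<2n$, with ratio $n$. (2) For the powers of two the ratio of $2^a<2^b$ is $(2^b-2^a)/2^{b-1}=2-2^{a-b+1}$, so $K=2$. (3) For the squares the ratio of $n^2<(n+k)^2$ is $(2nk+k^2)/(2n+2k-1)$, which tends to $k$ as $n\to\infty$; so $K=\infty$. (4) If $x<y$ in $\mathcal C$ have highest differing digit at $k$, then $y-x\le s_{k+1}=(3^{k+1}-1)/2$ and $G(x,y)\ge(3^k+1)/2$, so $K(\mathcal C)\le3$. (5) For the middle-thirds Cantor set, points in the same interval of generation $k-1$ but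 in different ones of generation $k$ have $y-x\le3^{1-k}$ and $G(x,y)\ge3^{-k}$. The pair $0,1$ has ratio $3$, so $K=3$. (6) $K([0,1])=\infty$, since $G=0$.

> **Theorem A.** Let $0<p\le1$ and let $\mathcal N\subset\mathbb N$ be infinite. If $K(\mathcal N)<\infty$, then $\mathcal F_p(\mathcal N)\simeq\ell_p$. If $K(\mathcal N)=\infty$, then $\mathcal F_p(\mathcal N)\simeq\mathcal F_p(\mathbb N)$.

For $0<p<1$ the two cases are distinct, because $\mathcal F_p(\mathbb N)\not\simeq\ell_p$. So no intermediate $\mathcal N$ exists: the answer to the question is **no** for every $0<p<1$.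

> **Theorem B.** Let $0<p<1$ and let $A\subset\mathbb R$ be infinite and closed (no loss: $\mathcal F_p(A)=\mathcal F_p(\overline A)$).
>
> 1. $\mathcal F_p(A)\simeq\ell_p$ if and only if $K(A)<\infty$, if and only if $A$ is bi-Lipschitz equivalent to an ultrametric space. In that case the Banach–Mazur distance to $\ell_p$ is at most $2K(A)\big(2/(1-2^{-p})\big)^{1/p}$.
> 2. If $K(A)=\infty$, then $\mathcal F_p(\mathbb N)$ is isomorphic to a complemented subspace of $\mathcal F_p(A)$.
> 3. If $A$ has finite Cantor–Bendixson rank ($A^{(m)}=\emptyset$ for some $m<\omega$; for example, $A$ locally finite), then $\mathcal F_p(A)\simeq\ell_p$ or $\mathcal F_p(A)\simeq\mathcal F_p(\mathbb N)$, according to whether $K(A)<\infty$ or $K(A)=\infty$.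

An ultrametric is a metric with $\varrho(x,z)\le\max(\varrho(x,y),\varrho(y,z))$; on $\mathcal C$ an example is $\varrho(x,y)=3^k$, with $k$ the highest differing digit. $A'$ is the set of accumulation points of $A$, and $A^{(m)}$ is the result of $m$ such operations. For $A=\{0\}\cup\{1/n:n\ge1\}$ we have $A'=\{0\}$, $A''=\emptyset$. Between $1/(2n)$ and $1/n$ the length is $1/(2n)$ and the largest gap is $1/(n(n+1))$, with ratio $(n+1)/2$. So $K(A)=\infty$, and part 3 gives $\mathcal F_p(A)\simeq\mathcal F_p(\mathbb N)$. For $\{0\}\cup\{2^{-n}:n\ge0\}$ all ratios are at most $2$, and we get $\ell_p$.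

Four facts about $G$ will be used. All points named are in $A$, except $t$ in (G4).

* **(G1)** $0\le G(x,y)\le|x-y|$.
* **(G2)** If $[x,y]\subset[x',y']$, then $G(x,y)\le G(x',y')$, because the components of $[x,y]\setminus A$ are components of $[x',y']\setminus A$ (the endpoints $x,y$ lie in $A$).
* **(G3)** $G(x,z)\le\max(G(x,y),G(y,z))$ for distinct $x,y,z$. If $y$ lies between $x$ and $z$, the components for $(x,z)$ are those for $(x,y)$ together with those for $(y,z)$. If not, the interval between $x$ and $z$ is contained in one of the other two, and (G2) applies.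
* **(G4)** If $u<v$ and $t\in[u,v]$, then $\min A\cap[t,\infty)\le t+G(u,v)$ and $\max A\cap(-\infty,t]\ge t-G(u,v)$. If $t\in A$ this is clear. If not, $t$ lies in a component of $[u,v]\setminus A$, an open interval with endpoints in $A$ and length at most $G(u,v)$.

## Rules for working with $\mathcal F_p$ and with $\trianglelefteq$

Let $0<p\le1$. We write $(\bigoplus_iX_i)_p$ for the $\ell_p$-sum, with $\|(x_i)\|^p=\sum\|x_i\|^p$; finite sums $\oplus$ are normed this way too.

* **(R1)** If $S_i:X_i\to X$ have $\|S_i\|\le C$ and $X$ is a $p$-Banach space, then $(x_i)\mapsto\sum S_ix_i$ has norm at most $C$ on $(\bigoplus X_i)_p$, since $\|\sum S_ix_i\|^p\le\sum C^p\|x_i\|^p$.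
* **(R2)** If $f:A\to X$ is Lipschitz, not necessarily zero at the base point $x_0$, then $\delta(x)\mapsto f(x)-f(x_0)$ extends to an operator of norm $\mathrm{Lip}(f)$. Operators on $\mathcal F_p(A)$ are determined by their values on the $\delta(x)$. In particular, for $A\subset B$ with a common base point, the inclusion induces $\mathcal F_p(A)\to\mathcal F_p(B)$ of norm at most $1$.
* **(R3)** Changing the base point to $x_0'$ is the isometry $\delta(x)\mapsto\delta(x)-\delta(x_0')$. A bijection $u:A\to B$ with $\alpha d(x,y)\le d(u(x),u(y))\le\beta d(x,y)$ makes $\mathcal F_p(A)$ and $\mathcal F_p(B)$ $(\beta/\alpha)$-isomorphic: by (R2), $u$ and $u^{-1}$ induce mutually inverse operators of norms at most $\beta$ and $1/\alpha$. Translating and scaling $A$ therefore changes nothing isometrically.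
* **(R4)** If $A$ is infinite, $\mathcal F_p(A)$ is infinite-dimensional. Given distinct $x_0,x_1,\dots,x_n$ and small $\varepsilon>0$, the function $x\mapsto\max(0,\varepsilon-d(x,x_i))$ is Lipschitz and nonzero only at $x_i$ among these points; by (R2) with $X=\mathbb R$, $\delta(x_1),\dots,\delta(x_n)$ are linearly independent.

**Definition (uniform complementation).** $X\trianglelefteq_CY$ means that there are operators $S:X\to Y$, $T:Y\to X$ with $TS=\mathrm{Id}_X$ and $\|S\|\|T\|\le C$. $X\trianglelefteq Y$ means $X\trianglelefteq_CY$ for some $C$.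

Then $ST$ is a projection onto $S(X)\simeq X$, so $X$ is isomorphic to a complemented subspace of $Y$. The relation is transitive, with constants multiplying. A $C$-isomorphism gives $\trianglelefteq_C$. Rescaling, we may take $\|S\|\le1$, $\|T\|\le C$; hence $X_i\trianglelefteq_CY_i$ for all $i$ implies $(\bigoplus X_i)_p\trianglelefteq_C(\bigoplus Y_i)_p$. For example, the sum over a subfamily satisfies $\trianglelefteq_1$ in the full sum.

**The model spaces.** For $n\ge1$ let $X_n=\mathcal F_p(\{0,1,\dots,n\})$. Let $W=(\bigoplus_{n\ge1}X_n)_p$, and let $V$ be the $\ell_p$-sum of countably infinitely many copies of each $X_n$, $n\ge1$. Re-indexing copies shows that $V$, $V\oplus V$ and $\ell_p(V)$ are isometric.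

Here is the plan for $K(\mathcal N)=\infty$. The space $V$ contains only finite chains, each infinitely often. We show that $\mathcal F_p(\mathcal N)\trianglelefteq V$ always, and $V\trianglelefteq\mathcal F_p(\mathcal N)$ when $K(\mathcal N)=\infty$. Pełczyński's decomposition method then gives $\mathcal F_p(\mathcal N)\simeq V$. Since $\mathbb N$ is one of these sets, $V\simeq\mathcal F_p(\mathbb N)$.

## Interpolation and the decomposition method

The first lemma lets us pass from a set to a subset. The inclusion induces an operator one way, and interpolation goes back.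

**Lemma 1.** Let $A\subset B\subset\mathbb R$ with $A$ nonempty and closed. There is a $c_p$-Lipschitz map $r:B\to\mathcal F_p(A)$, $c_p:=3^{1/p-1}$, with $r(a)=\delta(a)$ for $a\in A$. On a bounded complementary interval $(a,b)$ of $A$ it is
$$r(x)=\frac{(b-x)\delta(a)+(x-a)\delta(b)}{b-a},$$
and on the closure of an unbounded complementary interval it is constant. Consequently $\mathcal F_p(A)\trianglelefteq_{c_p}\mathcal F_p(B)$.

*Proof.* The formulas define $r$. If $x,y$ lie in the closure of one bounded complementary interval $(a,b)$, then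
$$\|r(x)-r(y)\|=\frac{|x-y|}{b-a}\|\delta(b)-\delta(a)\|=|x-y|;$$
for an unbounded one the difference is $0$. Now let $x<y$ in $B$. If $A\cap[x,y]=\emptyset$, both points lie in one complementary interval and we are done. Otherwise put $x^+=\min A\cap[x,\infty)$ and $y^-=\max A\cap(-\infty,y]$, so that $x\le x^+\le y^-\le y$. The pairs $x,x^+$ and $y^-,y$ each coincide or lie in the closure of one complementary interval, and $\|r(x^+)-r(y^-)\|=y^--x^+$ as both are in $A$. Hence
$$\|r(x)-r(y)\|^p\le(x^+-x)^p+(y^--x^+)^p+(y-y^-)^p\le3^{1-p}(y-x)^p,$$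
the last step by concavity of $t\mapsto t^p$. So $\mathrm{Lip}(r)\le3^{(1-p)/p}=c_p$.

Choose a common base point in $A$. The operator $\mathcal F_p(A)\to\mathcal F_p(B)$ induced by inclusion has norm at most $1$. Followed by the operator induced by $r$, it sends $\delta(a)$ to $r(a)=\delta(a)$, so the composition is the identity. $\square$

**Lemma 2.** (a) If $Y_i\trianglelefteq_CX_{m_i}$ for countably many $i$, with $C$ independent of $i$, then $(\bigoplus Y_i)_p\trianglelefteq_CV$. (b) $V\trianglelefteq W$. (c) If $Y\trianglelefteq V$ and $V\trianglelefteq Y$, then $Y\simeq V$.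

*Proof.* (a) Assign to each $i$ its own copy of $X_{m_i}$ among the summands of $V$; there are enough copies. Then $(\bigoplus Y_i)_p\trianglelefteq_C(\bigoplus X_{m_i})_p$, which is a subsum of $V$.

(b) By Lemma 1 applied to $\{0,\dots,n\}\subset\{0,\dots,m\}$, $X_n\trianglelefteq_{c_p}X_m$ for $m\ge n$. Index the summands of $V$ by pairs $(n,j)$, where $(n,j)$ is the $j$-th copy of $X_n$. Enumerate the pairs and choose inductively distinct integers $m(n,j)\ge n$. Then $V\trianglelefteq_{c_p}(\bigoplus_{(n,j)}X_{m(n,j)})_p$, a subsum of $W$.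

(c) By assumption $V\simeq Y\oplus Y_1$ and $Y\simeq V\oplus V_1$ for some $Y_1$, $V_1$. First, $Y\simeq V\oplus V_1\simeq V\oplus V\oplus V_1\simeq V\oplus Y$. Second,
$$V\simeq\ell_p(V)\simeq\ell_p(Y\oplus Y_1)\simeq\ell_p(Y)\oplus\ell_p(Y_1)\simeq Y\oplus\ell_p(Y)\oplus\ell_p(Y_1)\simeq Y\oplus V .$$
So $Y\simeq V\oplus Y\simeq V$. $\square$

## Cutting a set into dyadic annuli

We want $\mathcal F_p(\mathcal N)\trianglelefteq V$ for every $\mathcal N$, so we must cut $\mathcal N$ into finite pieces. A sharp cut fails: with $B_k=\{0\}\cup(\mathbb N\cap[2^k,2^{k+1}))$, base point $0$, send $x\in B_k\setminus\{0\}$ to $\delta_{B_k}(x)$ and all other points to $0$. Between $2^k-1$ and $2^k$ this jumps by $\|\delta_{B_k}(2^k)\|=2^k$, while the distance is $1$. The remedy is to cut with a partition of unity whose $k$-th function has slope about $2^{-k}$, which compensates the norm $\|\delta(x)\|=|x|\approx2^k$.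

**Lemma 3.** Let $B\subset\mathbb R$ and $b_0\in B$ be such that $\{x\in B:s\le|x-b_0|\le t\}$ is finite for all $0<s<t<\infty$. Then $\mathcal F_p(B)\trianglelefteq_CV$, where $C$ depends only on $p$.

*Proof.* Translate so that $b_0=0$, and let $0$ be the base point.

**Step 1: the pieces and the cutoffs.** This step sets up a Lipschitz partition of unity. For $k\in\mathbb Z$ let
$$B_k=\{0\}\cup\{x\in B:2^{k-1}\le|x|\le2^{k+1}\},$$
a finite set with base point $0$. Let $\varphi:[0,\infty)\to[0,1]$ vanish off $[\frac12,2]$, be affine on $[\frac12,1]$ and on $[1,2]$, with $\varphi(\frac12)=\varphi(2)=0$ and $\varphi(1)=1$. Its slopes are $2$ and $-1$. So $\varphi_k(x)=\varphi(2^{-k}|x|)$ has $\mathrm{Lip}(\varphi_k)\le2^{1-k}$. For $2^k\le|x|\le2^{k+1}$ the only possibly nonzero terms are $\varphi_k(x)=2-2^{-k}|x|$ and $\varphi_{k+1}(x)=2\cdot2^{-k-1}|x|-1=2^{-k}|x|-1$. Hence $\sum_k\varphi_k(x)=1$ for $x\ne0$.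

**Step 2: the operator into the sum.** Here we check that cutting is Lipschitz. Let $f_k(x)=\varphi_k(x)\delta_{B_k}(x)\in\mathcal F_p(B_k)$ for $x\in B_k$ and $f_k(x)=0$ otherwise. If $x,y\in B_k$, write $f_k(x)-f_k(y)=(\varphi_k(x)-\varphi_k(y))\delta(x)+\varphi_k(y)(\delta(x)-\delta(y))$. As $|x|\le2^{k+1}$,
$$\|f_k(x)-f_k(y)\|^p\le|\varphi_k(x)-\varphi_k(y)|^p|x|^p+\varphi_k(y)^p|x-y|^p\le(4^p+1)|x-y|^p .$$
If $x\in B_k$ and $y\notin B_k$, then $\varphi_k(y)=0$ and $\|f_k(x)\|=|\varphi_k(x)-\varphi_k(y)||x|\le4|x-y|$. If neither is in $B_k$, the difference is $0$. Now $f_k(x)\ne0$ forces $2^{k-1}<|x|<2^{k+1}$, which holds for at most two $k$. So for given $x,y$ at most four $k$ contribute, and $f=(f_k)_k$, which vanishes at $0$, induces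
$$T:\mathcal F_p(B)\to\Big(\bigoplus_k\mathcal F_p(B_k)\Big)_p,\qquad\|T\|^p\le4(4^p+1).$$

**Step 3: the operator back.** This step recovers $\mathcal F_p(B)$. The inclusions $B_k\subset B$ induce, by (R1) and (R2), an operator $S$ from the sum to $\mathcal F_p(B)$ with $\|S\|\le1$. Since $\varphi_k(x)\neq0$ implies $x\in B_k$, we get $ST\delta(x)=\sum_k\varphi_k(x)\delta(x)=\delta(x)$. Hence $\mathcal F_p(B)\trianglelefteq(\bigoplus_k\mathcal F_p(B_k))_p$ with constant $(4(4^p+1))^{1/p}$.

**Step 4: finite sets of reals are almost sets of integers.** It remains to compare the pieces with the $X_m$. Drop the $k$ with $B_k=\{0\}$. Choose $\lambda$ with $\lambda|x-y|\ge3$ for all distinct $x,y\in B_k$. The distance of $\lfloor\lambda x\rfloor$ and $\lfloor\lambda y\rfloor$ differs from $\lambda|x-y|$ by less than $1$, so it lies between $\frac23\lambda|x-y|$ and $\frac43\lambda|x-y|$. Thus $x\mapsto\lfloor\lambda x\rfloor$ maps $B_k$ with distortion at most $2$ onto a finite set of integers, a translate of which is contained in some $\{0,\dots,m\}$. By (R3)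 and Lemma 1, $\mathcal F_p(B_k)\trianglelefteq_{2c_p}X_m$. Lemma 2(a) gives $(\bigoplus_k\mathcal F_p(B_k))_p\trianglelefteq_{2c_p}V$. $\square$

## Finite gap ratio: a tree of blocks and the space $\ell_p$

The walk on $\mathcal C$ erased ternary digits. For a general $A$ with $K(A)<\infty$, the inequality (G3) supplies nested blocks, and the walk goes from a block's minimum to the minimum of the next larger block.

**Lemma 4.** Let $A\subset\mathbb R$ be closed and infinite with $K=K(A)<\infty$. Then $\mathcal F_p(A)\simeq\ell_p$, with Banach–Mazur distance at most $2K\big(2/(1-2^{-p})\big)^{1/p}$.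

*Proof.*

**Step 1: blocks.** We build the scales. For $x\ne y$ in $A$,
$$0<G(x,y)\le|x-y|\le K\,G(x,y). \tag{1}$$
By (G3), for each $k\in\mathbb Z$ the relation "$x=y$ or $G(x,y)<2^k$" is an equivalence relation on $A$. Call its classes $k$-blocks. By (1) they have diameter at most $K2^k$. They are closed: if $x_i\to x$ with $x_i$ in one block, then $x\in A$, and $G(x_i,x)\le|x_i-x|<2^k$ for large $i$ with $x_i\ne x$, so $x$ is in the block. Hence every $k$-block has a minimum. Let $r_k(x)$ be the minimum of the $k$-block of $x$. The $k$-block of a point is contained in its $l$-block for $l\ge k$, so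
$$r_l(r_k(x))=r_l(x)\quad\text{and}\quad r_k(r_l(x))=r_l(x)\qquad(l\ge k), \tag{2}$$
$$0\le x-r_k(x)\le K2^k,\qquad r_k(x)=r_k(y)\ \text{ if }2^k>G(x,y). \tag{3}$$
For the second part of (2): the $k$-block of $r_l(x)$ contains $r_l(x)$ and lies in the $l$-block, whose minimum is $r_l(x)$.

**Step 2: levels and parents.** We record up to which scale a point is a block minimum, and where the walk goes next. For $z\in A$ let $\kappa(z)=\sup\{k\in\mathbb Z:r_k(z)=z\}\in\mathbb Z\cup\{\pm\infty\}$. The set of these $k$ is downward closed: if $r_l(z)=z$ and $k\le l$, then $r_k(z)=r_k(r_l(z))=r_l(z)=z$. We have $\kappa(z)=+\infty$ if and only if $z=\min A$: a minimum of $A$ is the minimum of all its blocks, while if $y\in A$, $y<z$, then $r_k(z)\le y$ as soon as $2^k>G(y,z)$. The value $-\infty$ can occur: in $\{0\}\cup\{-2^{-n}:n\ge0\}$ the point $0$ is never a block minimum.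

Let $Z=\{z\in A:\kappa(z)\in\mathbb Z\}$. If $z\in Z$ and $y\in A$, $y<z$, then $y$ is not in the $\kappa(z)$-block of $z$, so $z-y\ge G(y,z)\ge2^{\kappa(z)}$. Hence the intervals $(z-2^{\kappa(z)},z)$, $z\in Z$, miss $A$. They are pairwise disjoint, because for $z<z'$ in $Z$ the interval of $z'$ lies to the right of $z$. So $Z$ is countable. For $z\in Z$ put
$$\pi(z)=r_{\kappa(z)+1}(z)<z,\qquad z-\pi(z)\le K2^{\kappa(z)+1}. \tag{4}$$

**Step 3: the points visited.** We show that the walk visits at most one point per level. For $x\in A$ let $c(x)=\{r_k(x):k\in\mathbb Z\}\cap Z$. By (2), $r_k(r_k(x))=r_k(x)$, so $\kappa(r_k(x))\ge k$, and each $r_k(x)$ lies in $Z$ or equals $\min A$.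

Distinct elements of $c(x)$ have distinct $\kappa$: if $z=r_k(x)\ne z'=r_l(x)$ with $k<l$, then $r_l(z)=r_l(x)=z'\ne z$, so $\kappa(z)<l\le\kappa(z')$.

Moreover, if $z\in c(x)$, then $z=r_{\kappa(z)}(x)$: write $z=r_k(x)$; then $k\le\kappa(z)$ and $r_{\kappa(z)}(x)=r_{\kappa(z)}(r_k(x))=r_{\kappa(z)}(z)=z$.

**Step 4: the operator $T$.** This is the geometric series estimate. Let $h(x)=\sum_{z\in c(x)}2^{\kappa(z)}e_z\in\mathbb R^Z$. It need not lie in $\ell_p(Z)$: for $A=\{-2^n:n\ge0\}$, which has $K=2$ and no minimum, the levels in $c(x)$ are unbounded. But differences do. Let $x\ne y$ and $2^m\le G(x,y)<2^{m+1}$. By (3), $r_k(x)=r_k(y)$ for $k\ge m+1$. If $z\in c(x)$ has $\kappa(z)\ge m+1$, then $z=r_{\kappa(z)}(x)=r_{\kappa(z)}(y)\in c(y)$, and the same with $x,y$ exchanged. So every $z$ in exactly one of $c(x),c(y)$ has $\kappa(z)\le m$, and by Step 3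
$$\|h(x)-h(y)\|_{\ell_p(Z)}^p\le2\sum_{k\le m}2^{kp}=\frac{2\cdot2^{mp}}{1-2^{-p}}\le\frac2{1-2^{-p}}|x-y|^p. \tag{5}$$
With base point $x_0$, $T\delta(x)=h(x)-h(x_0)$ therefore defines $T:\mathcal F_p(A)\to\ell_p(Z)$ with $\|T\|^p\le2/(1-2^{-p})$.

**Step 5: the operator $S$.** The candidate inverse sends $e_z$ to the step of the walk from $z$: $Se_z=2^{-\kappa(z)}(\delta(z)-\delta(\pi(z)))$. By (4), $\|Se_z\|\le2K$, so by (R1) $S:\ell_p(Z)\to\mathcal F_p(A)$ has $\|S\|\le2K$.

**Step 6: $TS=\mathrm{Id}$.** We show that
$$h(z)-h(\pi(z))=2^{\kappa(z)}e_z\qquad(z\in Z). \tag{6}$$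
For $k\le\kappa(z)$, $r_k(z)=z$, and $r_k(\pi(z))=\pi(z)$ by (2). For $k\ge\kappa(z)+1$, $r_k(\pi(z))=r_k(z)$, again by (2); and $r_{\kappa(z)+1}(z)=\pi(z)$. So $\{r_k(z)\}_k=\{z\}\cup\{r_k(\pi(z))\}_k$. The elements of the last set are at most $\pi(z)<z$, so it does not contain $z$. Thus $c(z)$ is the disjoint union of $\{z\}$ and $c(\pi(z))$, which is (6). Hence $TSe_z=e_z$.

**Step 7: $ST=\mathrm{Id}$.** We show $S(h(x)-h(y))=\delta(x)-\delta(y)$ for $x,y\in A$. First,
$$S\big(h(r_k(x))-h(r_{k+1}(x))\big)=\delta(r_k(x))-\delta(r_{k+1}(x))\qquad(k\in\mathbb Z).$$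
This is trivial if $r_k(x)=r_{k+1}(x)$. Otherwise put $z=r_k(x)$. Then $r_k(z)=z$ and $r_{k+1}(z)=r_{k+1}(x)\ne z$, so $\kappa(z)=k$, $\pi(z)=r_{k+1}(x)$, and (6) gives the identity. Summing, $S(h(r_k(x))-h(r_l(x)))=\delta(r_k(x))-\delta(r_l(x))$ for $k<l$. Let $k\to-\infty$. By (3) $r_k(x)\to x$, so $\delta(r_k(x))\to\delta(x)$, and $h(x)-h(r_k(x))\to0$ in $\ell_p(Z)$ by (5). Hence $S(h(x)-h(r_l(x)))=\delta(x)-\delta(r_l(x))$ for all $l$. By (3) there is $l$ with $r_l(x)=r_l(y)$; subtract the identities for $x$ and $y$. With $y=x_0$ this says $ST\delta(x)=\delta(x)$.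

So $\mathcal F_p(A)\simeq\ell_p(Z)$ with $\|T\|\|S\|\le2K(2/(1-2^{-p}))^{1/p}$. As $\mathcal F_p(A)$ is infinite-dimensional by (R4), the countable set $Z$ is infinite and $\ell_p(Z)=\ell_p$. $\square$

## Infinite gap ratio: long chains inside separated intervals

If the ratio $(y-x)/G(x,y)$ is large, then $A\cap[x,y]$ contains a slightly perturbed arithmetic progression, hence a copy of some $X_n$. To have all these copies complemented at once, as an $\ell_p$-sum, we place the intervals at lacunary distances from a point $c$.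

**Lemma 5.** Let $A\subset\mathbb R$ be closed and $c\in\mathbb R$. Suppose that for $n\ge1$ there are $x_n<y_n$ in $A$ with $y_n-x_n\ge2n\,G(x_n,y_n)$, such that the intervals $I_n=[x_n,y_n]$ all lie on one side of $c$ and, with $\rho_n=\min_{t\in I_n}|t-c|>0$ and $\sigma_n=\max_{t\in I_n}|t-c|$, either $\sigma_n\le\rho_{n+1}/2$ for all $n$, or $\sigma_{n+1}\le\rho_n/2$ for all $n$. Then $V\trianglelefteq\mathcal F_p(A)$.

*Proof.*

**Step 1: a copy of $\{0,\dots,n\}$ in $I_n$.** We extract the progression. Fix $n$, and let $L=y_n-x_n$, $G=G(x_n,y_n)\le L/(2n)$. For $0\le j\le n$ let $a_j=\min A\cap[x_n+jL/n,\infty)$; then $a_j\le y_n$, $a_0=x_n$, $a_n=y_n$. By (G4), $0\le a_j-(x_n+jL/n)\le G\le L/(2n)$. So for $j<k$ the number $a_k-a_j$ differs from $(k-j)L/n$ by at most $L/(2n)\le\frac12(k-j)L/n$, that is,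
$$\tfrac12(k-j)\tfrac Ln\le a_k-a_j\le\tfrac32(k-j)\tfrac Ln .$$
Thus for $A_n=\{a_0,\dots,a_n\}$, with base point $x_n$, $\mathcal F_p(A_n)$ is $3$-isomorphic to $X_n$.

**Step 2: an overlap estimate.** We show that for real $x<y$, with $|\cdot|$ also denoting length,
$$\sum_n\big|[x,y]\cap I_n\big|^p\le\Big(1+\frac1{1-2^{-p}}\Big)|x-y|^p. \tag{7}$$
By translation and reflection, assume $c=0$ and $I_n=[\rho_n,\sigma_n]\subset(0,\infty)$. By hypothesis, for any two of the intervals the smaller $\sigma$ is at most half the larger $\rho$; in particular the intervals are disjoint, and the $\sigma$'s, in decreasing order, shrink at least by a factor $2$ at each step. Consider the $n$ for which $[x,y]\cap I_n$ has positive length. Among them one, say $m$, has the largest $\sigma$: if the $\sigma_n$ decrease with $n$ this is the smallest such $n$, and if they increase only finitely many $I_n$ meet $[x,y]$. Its term is at most $|x-y|^p$. If there are others, let $j^*$ be the one with the next largest $\sigma$. Then $y>\rho_m$ and $x<\sigma_{j^*}$, so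
$$y-x\ge\rho_m-\sigma_{j^*}\ge2\sigma_{j^*}-\sigma_{j^*}=\sigma_{j^*}.$$
The remaining terms, that of $j^*$ included, are at most $\sigma_j^p$, and their sum is at most $\sigma_{j^*}^p\sum_{i\ge0}2^{-ip}\le|x-y|^p/(1-2^{-p})$. This proves (7).

**Step 3: the operators.** We assemble the copies. Let $r_n:\mathbb R\to\mathcal F_p(A_n)$ be the map of Lemma 1. It is $c_p$-Lipschitz and constant on $(-\infty,x_n]$ and on $[y_n,\infty)$, so $\|r_n(x)-r_n(y)\|\le c_p|[x,y]\cap I_n|$. By (7), $T\delta(x)=(r_n(x)-r_n(x_0))_n$ defines a bounded operator $T:\mathcal F_p(A)\to(\bigoplus_n\mathcal F_p(A_n))_p$. The maps $\delta_{A_n}(a)\mapsto\delta_A(a)-\delta_A(x_n)$ define $S$ in the opposite direction with $\|S\|\le1$. For $a\in A_n$, the $n$-th coordinate of $TS\delta_{A_n}(a)$ is $r_n(a)-r_n(x_n)=\delta_{A_n}(a)$. For $m\ne n$ the $m$-th coordinate is $r_m(a)-r_m(x_n)=0$, because $I_n$ is disjoint from $I_m$ and $r_m$ is constant on each side of $I_m$. So $TS=\mathrm{Id}$.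

With Step 1, $W\simeq(\bigoplus_n\mathcal F_p(A_n))_p\trianglelefteq\mathcal F_p(A)$, and $V\trianglelefteq W$ by Lemma 2(b). $\square$

## Proof of Theorem A

If $K(\mathcal N)<\infty$, apply Lemma 4. Let $K(\mathcal N)=\infty$.

**Step 1: $\mathcal F_p(\mathcal N)\trianglelefteq V$.** This is the upper bound; it is Lemma 3 with $B=\mathcal N$, $b_0=\min\mathcal N$.

**Step 2: pairs of large ratio exist arbitrarily far out.** This prepares the lacunary choice in Lemma 5. *Claim: for all $n\ge1$ and $R$ there are $x'<y'$ in $\mathcal N$ with $x'\ge R$ and $y'-x'\ge2n\,G(x',y')$.* Let $w=\min\mathcal N\cap[R,\infty)$ and $M=\max(4n,2w+1)$. As $K(\mathcal N)=\infty$, there are $x<y$ in $\mathcal N$ with $y-x\ge M\,G(x,y)$. If $x\ge w$, take $(x',y')=(x,y)$. Suppose $x<w$. Since $G(x,y)\ge1$, we have $y\ge y-x>2w$, so $y>w$, and as $x\ge0$ and $w<\frac12(y-x)$,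
$$y-w\ge(y-x)-w>\tfrac12(y-x)\ge2n\,G(x,y)\ge2n\,G(w,y),$$
using (G2) at the end. Take $(x',y')=(w,y)$.

**Step 3: $V\trianglelefteq\mathcal F_p(\mathcal N)$.** This is the lower bound. By the claim choose inductively $x_n<y_n$ in $\mathcal N$ with $x_1\ge1$, $x_{n+1}\ge2y_n$ and $y_n-x_n\ge2n\,G(x_n,y_n)$. Apply Lemma 5 with $c=0$, where $\rho_n=x_n$, $\sigma_n=y_n\le\rho_{n+1}/2$.

**Step 4: conclusion.** By Lemma 2(c), $\mathcal F_p(\mathcal N)\simeq V$. Since $K(\mathbb N)=\infty$, the same argument applied to $\mathbb N$ gives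
$$\mathcal F_p(\mathbb N)\simeq V. \tag{8}$$
Hence $\mathcal F_p(\mathcal N)\simeq\mathcal F_p(\mathbb N)$. $\blacksquare$

## Closed subsets of the line: proof of Theorem B, parts 1 and 2

Now $0<p<1$ and $A\subset\mathbb R$ is infinite and closed. Nothing is lost by closedness: Lipschitz maps into complete $p$-normed spaces extend uniquely to closures with the same constant, so $\mathcal F_p(A)=\mathcal F_p(\overline A)$ by the universal property.

### Part 2: $K(A)=\infty$ forces a complemented copy of $V$

By (8) we must show $V\trianglelefteq\mathcal F_p(A)$, so we look for the intervals in Lemma 5. The pairs of large ratio may now accumulate at a point, fill an interval, or run off to infinity; and they may straddle the point $c$. The next observation lets us move to a third of an interval, away from $c$.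

**Step 1: passing to a third.** Let $n\ge1$, $u<v$ in $A$ with $v-u\ge(6n+6)G(u,v)$, and $[s,t]\subset[u,v]$ with $t-s=(v-u)/3$. Put $x=\min A\cap[s,\infty)$, $y=\max A\cap(-\infty,t]$. By (G4), $x\le s+G(u,v)$ and $y\ge t-G(u,v)$, so
$$y-x\ge\frac{v-u}3-2G(u,v)\ge2n\,G(u,v),$$
and the middle expression is positive: if $G(u,v)>0$ because of the last inequality, and if $G(u,v)=0$ because $v>u$. Hence $x<y$ are points of $A\cap[s,t]$, and $y-x\ge2n\,G(x,y)$ by (G2).

**Step 2: three cases.** For each $i\ge1$ choose $u_i<v_i$ in $A$ with $v_i-u_i\ge(6i+6)G(u_i,v_i)$. After passing to a subsequence (keeping the original indices $i$), one of the following holds.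

(i) *$u_i$ and $v_i$ converge to a common finite limit $c$.* A point lies in at most two of the three closed thirds of $[u_i,v_i]$, so some third does not contain $c$. Step 1 gives in it an interval $J_i$ with endpoints in $A$ and ratio condition with $n=i$. It lies on one side of $c$, its $\rho_i$ is positive, and $\sigma_i\to0$. Pass to a subsequence on one fixed side of $c$ with $\sigma_{n+1}\le\rho_n/2$.

(ii) *$u_i\to u^*$, $v_i\to v^*$, both finite, $u^*<v^*$.* Then $G(u_i,v_i)\le(v_i-u_i)/(6i+6)\to0$. Every $t\in(u^*,v^*)$ lies in $[u_i,v_i]$ for large $i$, so by (G4) its distance to $A$ is at most $G(u_i,v_i)$, and $t\in A$ since $A$ is closed. Thus $[u^*,v^*]\subset A$. Take $c=u^*$, $\varepsilon_n=4^{-n}(v^*-u^*)$, $I_n=[u^*+\varepsilon_n,u^*+2\varepsilon_n]$. Here $G=0$ and $\sigma_{n+1}=2\varepsilon_{n+1}=\varepsilon_n/2=\rho_n/2$.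

(iii) *$\mu_i=\max(|u_i|,|v_i|)\to\infty$.* Let $c=0$. If $v_i=\mu_i$, then $u_i\ge-v_i$, so the left end $(2v_i+u_i)/3$ of the right third is at least $v_i/3$, and this third lies in $[\mu_i/3,\infty)$. Otherwise $|u_i|=\mu_i$ and $u_i<0$ (if $u_i\ge0$, then $v_i>u_i$ gives $v_i=\mu_i$; if $v_i<0$, then $|u_i|>|v_i|$). As $v_i\le|u_i|=-u_i$, the right end $(2u_i+v_i)/3$ of the left third is at most $u_i/3$, and this third lies in $(-\infty,-\mu_i/3]$. Step 1 gives intervals with $\rho_i\ge\mu_i/3\to\infty$. Pass to a subsequence on one side of $0$ with $\sigma_n\le\rho_{n+1}/2$.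

In (i) and (iii) the $n$-th interval of the final subsequence comes from an index $i\ge n$, so it satisfies $y_n-x_n\ge2n\,G(x_n,y_n)$. In all cases Lemma 5 applies and $V\trianglelefteq\mathcal F_p(A)$. $\blacksquare$

### Part 1: the characterization of $\ell_p$

**Step 1: $K(A)<\infty$ is equivalent to $\mathcal F_p(A)\simeq\ell_p$.** If $K(A)<\infty$, Lemma 4 gives $\ell_p$ and the distance estimate. Conversely, suppose $K(A)=\infty$ and $\mathcal F_p(A)\simeq\ell_p$. By Part 2, $V\trianglelefteq\ell_p$. Also $\ell_p\trianglelefteq V$, since $X_1$ is one-dimensional and $V$ has infinitely many summands $X_1$. By Lemma 2(c) and (8), $\ell_p\simeq V\simeq\mathcal F_p(\mathbb N)$, which contradicts the given fact for $p<1$.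

**Step 2: finite $K(A)$ gives an ultrametric.** If $K(A)<\infty$, then $G$, with $G(x,x)=0$, is an ultrametric on $A$ by (G3) and (1), and $G\le d\le K(A)G$ for the usual distance $d$.

**Step 3: an ultrametric gives finite $K(A)$.** Let $A$ be bi-Lipschitz equivalent to an ultrametric space. Pulling back, we have an ultrametric $\varrho$ on $A$ with $\alpha\varrho\le d\le\beta\varrho$, $\alpha,\beta>0$. We walk from $x$ to $y$ in small steps. Let $x<y$ in $A$, $\varepsilon>0$, $g=G(x,y)+\varepsilon$. From a point $z\in A\cap[x,y)$ pass to $z'=\max A\cap[z,\min(y,z+g)]$. If $z+g\ge y$, then $z'=y$. If $z+g<y$, then $z'>z$, since otherwise $(z,z+g]$ would miss $A$ and $[x,y]\setminus A$ would have a component longer than $G(x,y)$. If two consecutive steps $z\to z'\to z''$ do not reach $y$, then $z''>z+g$, since otherwise $z''>z'$ would contradict the choice of $z'$. So the walk reaches $y$ after finitely many steps. Each step has $d$-length at most $g$, hence $\varrho$-length at most $g/\alpha$. As $\varrho$ is an ultrametric, $\varrho(x,y)\le g/\alpha$,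 so $d(x,y)\le\frac\beta\alpha(G(x,y)+\varepsilon)$. Let $\varepsilon\to0$: $d(x,y)\le\frac\beta\alpha G(x,y)$, that is, $K(A)\le\beta/\alpha<\infty$. $\blacksquare$

## Finite Cantor–Bendixson rank: proof of Theorem B, part 3

If $K(A)<\infty$, use Lemma 4. If $K(A)=\infty$, then $V\trianglelefteq\mathcal F_p(A)$ by Part 2. So by Lemma 2(c) and (8) it suffices to prove:

*If $A\subset\mathbb R$ is nonempty and closed with $A^{(m)}=\emptyset$ for some $m\ge1$, then $\mathcal F_p(A)\trianglelefteq V$.* $\qquad(9)$

The tool is a splitting of $A$ along a closed subset $D$, to be applied with $D=A'$.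

**Lemma 6.** Let $D\subset A$ be closed nonempty subsets of $\mathbb R$. With a constant depending only on $p$,
$$\mathcal F_p(A)\trianglelefteq\mathcal F_p(D)\oplus_p\Big(\bigoplus_I\mathcal F_p(A\cap\overline I)\Big)_p,$$
where $I$ runs over the components of $\mathbb R\setminus D$ that meet $A$.

*Proof.* Let $A$ and $D$ have a common base point $x_0\in D$, and let the base point of $A\cap\overline I$ be an endpoint $e_I$ of $I$. Note $\partial I\subset D\subset A$.

**Step 1: the operator $T$.** We record the interpolated part of $\delta(x)$ in $\mathcal F_p(D)$ and the error in $\mathcal F_p(A\cap\overline I)$. Let $r:A\to\mathcal F_p(D)$ be the map of Lemma 1. For $x\in A\cap\overline I$ let $r_I(x)\in\mathcal F_p(A\cap\overline I)$ be given by the same interpolation formulas from $\partial I$, with $\delta=\delta_{A\cap\overline I}$; $r_I$ is $1$-Lipschitz on $A\cap\overline I$. Put $t_I(x)=\delta(x)-r_I(x)$ for $x\in A\cap\overline I$ and $t_I(x)=0$ for $x\in A\setminus\overline I$. Then $\|t_I(x)-t_I(y)\|^p\le2|x-y|^p$ on $A\cap\overline I$, and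 $t_I=0$ on $\partial I$. If $x\in A\cap I$ and $y\in A\setminus\overline I$, an endpoint $e$ of $I$ lies between them, so $\|t_I(x)\|^p=\|t_I(x)-t_I(e)\|^p\le2|x-e|^p\le2|x-y|^p$. For given $x,y$ only the $I$ containing $x$ or $y$ contribute, at most two, so $\sum_I\|t_I(x)-t_I(y)\|^p\le4|x-y|^p$. The map $x\mapsto(r(x),(t_I(x))_I)$ vanishes at $x_0\in D$ and induces $T$ with $\|T\|^p\le c_p^p+4$.

**Step 2: the operator $S$.** We add the two parts. Let $S$ be induced by the inclusion $D\subset A$ and by the maps $\delta_{A\cap\overline I}(x)\mapsto\delta_A(x)-\delta_A(e_I)$; by (R1), $\|S\|\le1$. For $x\in D$ clearly $ST\delta(x)=\delta(x)$. Let $x\in A\cap I$. Both $r(x)$ and $r_I(x)$ are the same convex combination of the $\delta$'s of the endpoints of $I$ (a single $\delta(e_I)$ if $I$ is unbounded). Let $q\in\mathcal F_p(A)$ be this combination formed with $\delta_A$. Then $S$ sends $r(x)$ to $q$. It sends $r_I(x)$ to $q-\delta_A(e_I)$, the weights having sum $1$, so it sends $t_I(x)$ to $(\delta_A(x)-\delta_A(e_I))-(q-\delta_A(e_I))=\delta_A(x)-q$.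 The sum is $\delta_A(x)$. So $ST=\mathrm{Id}$. $\square$

*Proof of (9).* We use induction on $m$.

**Step 1: no accumulation points.** This is the start of the induction. If $A'=\emptyset$ (in particular if $m=1$), then $A$ is locally finite and Lemma 3 applies with any $b_0\in A$.

**Step 2: splitting along $A'$.** Let $m\ge2$ and $A'\ne\emptyset$. Put $D=A'$, which is closed, contained in $A$, and satisfies $D^{(m-1)}=\emptyset$. By induction $\mathcal F_p(D)\trianglelefteq V$. Let $I$ be a component of $\mathbb R\setminus D$ meeting $A$. The accumulation points of $A\cap\overline I$ lie in $D\cap\overline I=\partial I$.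

**Step 3: the pieces, with uniform constants.** If $I$ is unbounded, it has exactly one endpoint $e$, and $A\cap\overline I$ accumulates at most at $e$. So $\{x\in A\cap\overline I:s\le|x-e|\le t\}$ is finite for $0<s<t$, being compact without accumulation points. Lemma 3 with $b_0=e$ gives $\mathcal F_p(A\cap\overline I)\trianglelefteq_CV$ with $C=C(p)$.

If $I=(a,b)$, both endpoints may be accumulation points and Lemma 3 does not apply directly. Pick $e\in A\cap I$ and apply Lemma 6 to $\{a,e,b\}\subset A\cap[a,b]$:
$$\mathcal F_p(A\cap[a,b])\trianglelefteq\mathcal F_p(\{a,e,b\})\oplus_p\mathcal F_p(A\cap[a,e])\oplus_p\mathcal F_p(A\cap[e,b]),$$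
omitting a summand if its open interval misses $A$. The set $A\cap[a,e]$ accumulates at most at $a$, and $A\cap[e,b]$ at most at $b$. So Lemma 3 applies to the three summands, with $b_0=a$, $a$, $b$ respectively. Since $V\oplus V\oplus V$ is isometric to $V$, $\mathcal F_p(A\cap\overline I)\trianglelefteq_{C'}V$ with $C'$ depending only on $p$.

**Step 4: assembling.** There are countably many $I$, and the constants in Step 3 are uniform. So $(\bigoplus_I\mathcal F_p(A\cap\overline I))_p\trianglelefteq\ell_p(V)$, and Lemma 6 yields $\mathcal F_p(A)\trianglelefteq V\oplus\ell_p(V)\simeq V$. This proves (9), and with it Theorem B. $\blacksquare$
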